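# One modulus for $a^n+t\,b_1^{k_1}\cdots b_\ell^{k_\ell}=\varepsilon c^n$

## 1. Periodicity suggests the answer no

Let $a,c,t,b_1,\dots,b_\ell$ be non-zero integers with $|b_i|>1$ for all $i$ and $\gcd(a,c,tb_1\cdots b_\ell)=1$, and let $\varepsilon\in\{-1,1\}$. Write $b^k$ for $b_1^{k_1}\cdots b_\ell^{k_\ell}$. We compare the congruence
$$a^n+t\,b^k\equiv\varepsilon c^n\pmod m \tag{1}$$
with the equation
$$a^n+t\,b^k=\varepsilon c^n, \tag{2}$$
both in positive integers $n,k_1,\dots,k_\ell$. Every solution of (2) solves (1) for every $m$. In the other direction, a tuple $(n,k)$ that does not solve (2) is excluded by some modulus, for instance $m=2|Z|$ with $Z=a^n+tb^k-\varepsilon c^n\ne0$. But that modulus depends on the tuple, and there are infinitely many tuples. Is there one $m$ for which (1) and (2) have the same solutions?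

Theorem 2.2 of the paper "Skolem's Conjecture Confirmed For A Family Of Exponential Equations, III" says the following: for any monotone non-decreasing real function $f$ there is a modulus $m$, effectively calculable from $a,c,t,b_1,\dots,b_\ell$ and $f$, such that (1) and (2) have the same solutions among those tuples which satisfy
$$n\le f(\max(k_1,\dots,k_\ell)). \tag{3}$$
Problem 2.1 of that paper asks whether (3) can be removed. We shall answer this without using Theorem 2.2.

The first guess is no, because powers are periodic modulo $m$. Suppose that $(n,k)$ solves (2) and that $m$ is coprime to $ac$. Then $(n+\varphi(m),k)$ solves (1), so does $(n+2\varphi(m),k)$, and so on. These cannot all solve (2) if $|a|\neq|c|$: put $X=\max(|a|,|c|)\ge2$; then for every $D\ge1$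
$$|a^D\pm c^D|\ \ge\ X^D-(X-1)^D\ \ge\ 2^D-1, \tag{4}$$
since $X^D-(X-1)^D=\sum_{i=0}^{D-1}X^i(X-1)^{D-1-i}$ does not decrease when $X$ grows. So $|a^n-\varepsilon c^n|$ is unbounded, while $tb^k$ is fixed. In the same way, if $m$ is coprime to $b_i$, replacing $k_i$ by $k_i+\varphi(m)$ keeps (1) and changes $|tb^k|$, so it destroys (2).

Test the guess on small cases.

*The case $1+3^k=2^n$.* The pair $(n,k)=(2,1)$ is a solution, and by the argument above a modulus coprime to $6$ fails. Take $m=72$. Modulo $8$, $1+3^k$ is $4$ or $2$, so $n\ge3$ is impossible. If $n=1$, then modulo $3$ we get $1\equiv2$, which is false. So $n=2$; if $k\ge2$, then modulo $9$ we get $1\equiv4$, false. So $k=1$, and modulo $72$ the only solution is the true one.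

*The case $2^n+1=3^n$* (here $\ell=0$ and $t=1$). The number $n=1$ is a solution. Take $m=12$. If $n\ge2$, then modulo $4$ we get $3^n\equiv1$, so $n$ is even; modulo $3$ we get $2^n\equiv-1$, so $n$ is odd. Again one modulus suffices.

*The case $a=c=1$, $t=-1$, $b_1=2$, $\varepsilon=-1$.* The equation is $1-2^k=-1$, so $k=1$ and $n$ is arbitrary. Modulo $4$, $2^k\equiv2$ holds only for $k=1$. So $m=4$ works, with an infinite solution set.

*A case with gcd $2$: $a=c=2$, $t=-1$, $b_1=2$, $\varepsilon=-1$.* The equation is $2^{n+1}=2^k$, that is, $k=n+1$. Let $m=2^em'$ with $m'$ odd, and take $n=e+1$, $k=n+1+\varphi(m')$. Then $2^k-2^{n+1}=2^{n+1}(2^{\varphi(m')}-1)$ is divisible by $2^e$ and by $m'$, so the congruence holds and the equation does not. Here no modulus exists, and the guess is right. So the gcd hypothesis cannot be dropped.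

When the gcd is $1$, the periodicity argument does not prove the guess. It tells us what a good $m$ must look like: if (2) has a solution, then $m$ shares a prime with every $b_i$, and with $ac$ if $|a|\ne|c|$. Modulo a power of such a prime, the powers of $b_i$, or of $a$ or $c$, become $0$, and periodicity holds only after an initial segment. This is how $8$ and $9$ worked above.

## 2. Two bounds suffice

With the gcd hypothesis the guess is wrong.

**Theorem 1.** Let $\ell\ge0$, let $a,c,t,b_1,\dots,b_\ell$ be non-zero integers with $|b_i|>1$ and $\gcd(a,c,tb_1\cdots b_\ell)=1$, and let $\varepsilon=\pm1$. There is an effectively computable $m$ such that for all positive integers $n,k_1,\dots,k_\ell$: (1) holds modulo $m$ if and only if (2) holds.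

**Theorem 2.** Let $\ell\ge0$, let $a,c,t,b_1,\dots,b_\ell$ be non-zero integers with $\gcd(a,c,tb_1\cdots b_\ell)=1$ (now $|b_i|=1$ is allowed), and let $\varepsilon=\pm1$. There is an effectively computable $m$ such that for all non-negative integers $n,k_1,\dots,k_\ell$: (1) holds modulo $m$ if and only if (2) holds.

So Problem 2.1 has an affirmative answer. The work goes into two bounds.

**Proposition 3 (bounding the $k_i$).** Let $|a|\neq|c|$ with $a$, $c$, $tb_1\cdots b_\ell$ pairwise coprime, and let $|b_i|>1$. There are effectively computable $m_i,K_i$ such that every solution of (1) modulo $m_i$ in positive integers has $k_i<K_i$.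

**Proposition 4 (bounding $n$ for one value $B$ of $tb^k$).** Let $a,c,B$ be pairwise coprime non-zero integers with $|ac|>1$, and $\varepsilon=\pm1$. There are effectively computable $m,n_0$ such that $a^n+B\equiv\varepsilon c^n\pmod m$ with $n\ge1$ implies $n<n_0$.

A degenerate case needs a separate small lemma.

**Lemma 5.** Let $|b_i|>1$ for all $i$. There is an effective $m_*$ such that for $e\in\{0,2,-2\}$ and all integers $k_i\ge0$: $tb^k\equiv e\pmod{m_*}$ if and only if $tb^k=e$.

*Proof.* Take a prime $p'\nmid tb_1\cdots b_\ell$ and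
$$m_*=p'\cdot\prod_i|b_i|^3\cdot\Big(|t|\prod_i b_i^2+3\Big).$$
Let $tb^k\equiv e\pmod{m_*}$. Since $p'\nmid tb^k$, we have $e\ne0$, so $e=\pm2$. If some $k_i\ge3$, take a prime $p\mid b_i$; then $p^3$ divides $m_*$ and $tb^k$, hence $p^3\mid\pm2$, which is impossible. So all $k_i\le2$, and $|tb^k-e|\le|t|\prod b_i^2+2<|t|\prod b_i^2+3$. The last number divides $m_*$, hence divides $tb^k-e$, so $tb^k=e$. $\square$

**Proof of Theorem 1 from Propositions 3 and 4.** Write $b=b_1\cdots b_\ell$.

**Step 1 (reduction to pairwise coprime data).** Suppose a prime $p$ divides two of $a,c,tb$. By the gcd hypothesis it does not divide the third. Since $n\ge1$ and all $k_i\ge1$, exactly one of $a^n$, $tb^k$, $c^n$ is not divisible by $p$. So (1) modulo $m=p$ has no solution, (2) has none either, and $m=p$ works. From now on $a,c,tb$ are pairwise coprime.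

**Step 2 (the case $|a|=|c|$).** Then $|a|=|c|=1$. Put $e=\varepsilon c^n-a^n\in\{0,\pm2\}$, which depends on $n$. Now (1) and (2) say $tb^k\equiv e$ and $tb^k=e$, and $m=m_*$ of Lemma 5 works for all values of $e$ at once.

**Step 3 (the case $|a|\ne|c|$: a finite box, then one last modulus).** Here $|ac|>1$. Let $m_1=\prod_im_i$ and $K=\max_iK_i$ from Proposition 3, with $m_1=K=1$ if $\ell=0$. Every solution of (1) modulo $m_1$ has $k_i<K$ for all $i$. There are finitely many values $B=tb^k$ with $1\le k_i<K$ (for $\ell=0$ the single value $B=t$), and $a,c,B$ are pairwise coprime. For each of them Proposition 4 gives a modulus $m_B$ and a bound $n_B$. Let $m_2=\prod_Bm_B$ and $n_0=\max_Bn_B$, an empty product or maximum being $1$. Every solution of (1) modulo $m_1m_2$ lies in the finite box $n<n_0$, $k_i<K$. Put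
$$m=m_1m_2\prod 2\,|a^n+tb^k-\varepsilon c^n|,$$
the product running over the $(n,k)$ in the box for which $a^n+tb^k-\varepsilon c^n\neq0$. Let $(n,k)$ solve (1) modulo $m$. It lies in the box. If $Z=a^n+tb^k-\varepsilon c^n$ were non-zero, then $2|Z|$ would divide $m$, hence $Z$, which is impossible. So (2) holds. Every step is effective. $\square$

In Step 3 the congruence (1) modulo this $m$ has only finitely many solutions.

## 3. Large $k_i$: lifting the exponent and new prime divisors

We recall lifting the exponent. Let $p$ be a prime, $x\ne y$ integers not divisible by $p$, with $p\mid x-y$ if $p$ is odd and $4\mid x-y$ if $p=2$. Then $v_p(x^n-y^n)=v_p(x-y)+v_p(n)$ for all $n\ge1$, where $v_p$ is the $p$-adic valuation. For example, $v_3(4^3-1)=v_3(63)=2=v_3(3)+v_3(3)$.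

The plan: take a prime $p\mid b_i$. If $k_i$ is large, then $a^n-\varepsilon c^n$ is divisible by a high power of $p$, so $n$ is divisible by a high power $p^S$. Then $a^n-\varepsilon c^n$ is divisible by every prime factor of $a^{p^S}-c^{p^S}$ (for $\varepsilon=1$). If one of these primes does not divide $tb$, we have a contradiction. The next lemma supplies that prime.

**Lemma 6.** Let $x,y$ be coprime non-zero integers with $|x|\ne|y|$, and $p$ a prime. Infinitely many primes divide at least one of $W_S=x^{p^S}-y^{p^S}$, $S\ge1$.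

*Proof.* Let $S\ge1$, $X=x^{p^S}$, $Y=y^{p^S}$, and
$$Q_S=\frac{W_{S+1}}{W_S}=\sum_{i=0}^{p-1}X^iY^{p-1-i}.$$

**Step 1 (a common prime of $Q_S$ and $W_S$ is $p$).** Modulo such a prime, $X\equiv Y$, so it divides $pX^{p-1}$. If it divided $X$, it would divide $Y$ too, against coprimality. So it equals $p$.

**Step 2 ($v_p(Q_S)\le1$).** Let $p$ be odd. If $p\mid W_S$, then $p\nmid XY$ by coprimality, and lifting the exponent gives $v_p(Q_S)=1$. If $p\nmid W_S$, then $W_{S+1}=X^p-Y^p\equiv X-Y=W_S\not\equiv0\pmod p$, so $v_p(Q_S)=0$. Let $p=2$. Then $Q_S=X+Y$, where $X,Y$ are coprime squares since $S\ge1$. Either one of them is even and $Q_S$ is odd, or both are odd squares and $Q_S\equiv2\pmod4$.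

**Step 3 ($|Q_S|\to\infty$).** Put $X_0=\max(|x|,|y|)\ge2$. As in (4),
$$|Q_S|\ge\frac{X_0^{p^{S+1}}-(X_0-1)^{p^{S+1}}}{2X_0^{p^S}},$$
and the numerator is $X_0^{p^{S+1}}\big(1-(1-1/X_0)^{p^{S+1}}\big)$, which is at least $\frac12X_0^{p^{S+1}}$ for large $S$. So the quotient tends to infinity.

**Step 4 (conclusion).** For all large $S$ we have $|Q_S|>p$, so by Step 2 $Q_S$ has a prime divisor other than $p$. By Step 1 it does not divide $W_S$, but it divides $W_{S+1}$. Since $W_S\mid W_{S+1}$, new primes keep arising, and there are infinitely many. $\square$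

**Proof of Proposition 3.** Let $p\mid b_i$ be a prime; then $p\nmid ac$.

**Step 1 (large $k_i$ forces $p^S\mid n$).** Put $x=a^{2(p-1)}$, $y=c^{2(p-1)}$. Then $x\ne y$ since $|a|\ne|c|$, and $x\equiv y\equiv1$ modulo $p$, and modulo $8$ if $p=2$. So $v_p(x^n-y^n)=v_p(x-y)+v_p(n)$. For $S\ge1$ let $K=v_p(x-y)+S$. If (1) holds modulo $p^K$ and $k_i\ge K$, then $p^K\mid b_i^{k_i}$, so $p^K$ divides $a^n-\varepsilon c^n$. This divides $a^{2n}-c^{2n}$, which divides $x^n-y^n$. Hence $v_p(n)\ge S$.

**Step 2 (the case $\varepsilon=1$).** By Lemma 6, applied to $(a,c)$, choose $S$ and a prime $p'\nmid tb_1\cdots b_\ell$ with $p'\mid a^{p^S}-c^{p^S}$. Let $m_i=p^Kp'$ and $K_i=K$. If (1) holds modulo $m_i$ and $k_i\ge K$, then $p^S\mid n$, so $p'\mid a^n-c^n$, and (1) gives $p'\mid tb^k$, a contradiction.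

**Step 3 (the case $\varepsilon=-1$, $p=2$).** Take $S=1$, $m_i=2^K$, $K_i=K$. If $k_i\ge K$, then $n$ is even and $a,c$ are odd, so $a^n+c^n\equiv2\pmod4$. But $K\ge2$ and $2^K\mid a^n+c^n$, a contradiction.

**Step 4 (the case $\varepsilon=-1$, $p$ odd).** Let $D$ be the order of $a/c$ modulo $p$. If (1) holds modulo $p$ (recall $k_i\ge1$), then $(a/c)^n\equiv-1\not\equiv1$. So $D\mid2n$ and $D\nmid n$; since the odd part of $D$ divides $n$, this means $v_2(D)=v_2(n)+1$. If $D$ is odd this is impossible; take $m_i=p$, $K_i=1$. If $D$ is even, put $u=v_2(D)-1$, so that $v_2(n)=u$ in every solution. Apply Lemma 6 to $(a^{2^u},-c^{2^u})$. As $p$ is odd, $W_S=a^{2^up^S}+c^{2^up^S}$. Choose $S$ and a prime $p'\nmid tb_1\cdots b_\ell$ with $p'\mid W_S$, and let $m_i=p^Kp'$, $K_i=K$. If $k_i\ge K$, then $p^S\mid n$, so $2^up^S\mid n$ with odd quotient. Hence $p'\mid a^n+c^n$ and $p'\mid tb^k$, a contradiction.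

All choices can be found by a search that terminates. $\square$

## 4. Large $n$ with $B$ fixed: divisors of $a^n-\varepsilon c^n$ and where they stop

We turn to Proposition 4. The sensible first attempt copies the method of Section 3. Take $\varepsilon=1$. If $D\mid n$, then $a^D-c^D\mid a^n-c^n$. Put $a^D-c^D$ into the modulus; then $a^D-c^D\mid B$, and by (4) this is absurd once $2^D-1>|B|$. So all $n$ divisible by such a $D$ are excluded. For $\varepsilon=-1$ the same works with $a^D+c^D$ if $D\mid n$ with $n/D$ odd.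

A single modulus contains only finitely many $D$. The divisibility argument says nothing about those $n$ that no $D$ on the list divides, for instance the large primes. For these $n$ there is one more source of information, suggested by the tests of Section 1. Take a prime $q\mid a$. For $n\ge E$,
$$B\equiv\varepsilon c^n\pmod{q^E}. \tag{5}$$
Alone, this need not contradict anything: for $a=3$, $c=2$, $q=3$, the number $2$ is a primitive root modulo every $3^E$, so $2^n$ meets every class of numbers $B$ prime to $3$.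

One can also add divisors of $a^N+c^N$ to the modulus, although $N\nmid n$. Take $N=q^v$ and work in $\mathbb Z[\zeta]$ with $\zeta$ a primitive $N$-th root of unity. Modulo $\Delta=a+\zeta c$ we have $a\equiv-\zeta c$, and for $n$ odd, $\varepsilon=1$, the congruence becomes
$$c^n(1+\zeta^n)\equiv B\pmod\Delta.$$
Now only the class of $n$ modulo $N$ matters on one factor. But $c^n$ is an unknown unit modulo $\Delta$, so again nothing is contradicted prime by prime. The two kinds of information can even hold together. Take $a=3$, $c=2$, $N=3$, $n=1$, $B=83$. Here the norm of $\Delta=3+2\zeta$ is $9-6+4=7$. We have $3+83=86\equiv2\pmod7$ and $83\equiv2\pmod9$.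

The way past this is to use all primes dividing $\Delta$ together. The congruence says $\theta:=c^n(1+\zeta^n)/B\equiv1\pmod\Delta$. So $\theta$ is an $N$-th power modulo every prime dividing $\Delta$, and the reciprocity law of $N$-th powers transfers this statement to the primes dividing $C$, $B$ and $q$. The rational integers then contribute almost nothing, by Galois symmetry. What is left is one local symbol at $q$, and it can be computed: it is never $1$. The example with $83$ shows that some condition on the primes of $B$ is necessary; we shall meet it as "$A\equiv C$ modulo every prime of $B$".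

## 5. Hilbert symbols in $\mathbb Q(\zeta_{q^v})$

Let $q$ be an odd prime, $v\ge1$, $N=q^v$, $\zeta$ a primitive $N$-th root of unity, $K=\mathbb Q(\zeta)$. Write $\sigma_j(\zeta)=\zeta^j$ for $q\nmid j$. The prime $q$ is totally ramified; let $\lambda$ be the unique prime of $K$ above $q$, and $\mathcal O=\mathbb Z_q[\zeta]$ the ring of integers of $K_\lambda$. For a finite place $w$, $w(x)$ is the normalized valuation and $\kappa_w$ the number of elements of the residue field. If $w\nmid q$, then $\mu_N$ injects into the residue field, so $\kappa_w\equiv1\pmod N$.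

**Definition.** Let $r_w:K_w^*\to\mathrm{Gal}(K_w^{\mathrm{ab}}/K_w)$ be the local reciprocity map. For $x,y\in K_w^*$ and $\eta^N=y$, the $N$-th Hilbert symbol $(x,y)_w\in\mu_N$ is given by $r_w(x)(\eta)=(x,y)_w\,\eta$. Write $[x,y]=(x,y)_\lambda$.

**Definition.** For finite $w\nmid q$ and a $w$-unit $u$, $\chi_w(u)\in\mu_N$ is the root of unity with $\chi_w(u)\equiv u^{(\kappa_w-1)/N}\pmod w$. It is the $N$-th power residue symbol, and $\chi_w(u)=1$ if $u\equiv1\pmod w$.

**Example.** Let $N=3$ and let $w$ be the prime generated by $3+2\zeta$, of norm $7$. Then $\zeta\equiv-3/2\equiv2\pmod w$, and $\chi_w(u)\equiv u^2$. So $\chi_w(3)\equiv9\equiv2$, that is, $\chi_w(3)=\zeta$. At the conjugate prime $\bar w$ we have $\zeta\equiv4$ and $\chi_{\bar w}(3)\equiv2\equiv4^2$, so $\chi_{\bar w}(3)=\zeta^2$. The product of the two is $1$; this is an instance of (H5) below.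

The standard facts are in Neukirch, *Algebraic Number Theory*, Ch. V §3 and Ch. VI, Thm 8.1.

* (H1) The symbol is bimultiplicative, trivial if one entry is an $N$-th power, $(y,x)_w=(x,y)_w^{-1}$, and $(x,-x)_w=(x,1-x)_w=1$ (with $x\neq1$ in the last). Since $-1=(-1)^N$, we have $[-1,y]=1$.
* (H2) Let $w\nmid q$ be finite. Then $(x,u)_w=\chi_w(u)^{w(x)}$ for every $w$-unit $u$. In particular $(u,u')_w=1$ for units $u,u'$, and $(u,x)_w=\chi_w(u)^{-w(x)}$.
* (H3) Product formula: $\prod_w(x,y)_w=1$ for $x,y\in K^*$. The archimedean places are complex and contribute $1$.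
* (H4) For $\sigma\in\mathrm{Gal}(K/\mathbb Q)=\mathrm{Gal}(K_\lambda/\mathbb Q_q)$: $[\sigma x,\sigma y]=\sigma([x,y])$, and $\chi_{\sigma w}(\sigma u)=\sigma(\chi_w(u))$.

For (H4): extend $\sigma$ to an automorphism $\tilde\sigma$ of an algebraic closure of $K_\lambda$. Functoriality of the reciprocity map gives $r_\lambda(\sigma x)=\tilde\sigma r_\lambda(x)\tilde\sigma^{-1}$. If $\eta^N=y$, then $(\tilde\sigma\eta)^N=\sigma y$ and $r_\lambda(\sigma x)(\tilde\sigma\eta)=\tilde\sigma([x,y]\eta)=\sigma([x,y])\,\tilde\sigma\eta$. The second formula follows by applying $\sigma$ to the congruence that defines $\chi_w(u)$.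

* (H5) If $x,y$ are coprime non-zero rational integers and $q\nmid y$, then $\prod_{w\mid y}\chi_w(x)^{w(y)}=1$.

Indeed, $\sigma$ permutes the places $w\mid y$, and $(\sigma w)(y)=w(y)$ because $y$ is rational. By (H4) the product is fixed by $\mathrm{Gal}(K/\mathbb Q)$, so it lies in $\mu_N\cap\mathbb Q=\{1\}$, as $N$ is odd.

* (H6) Every element of $1+q^{v+1}\mathcal O$ is an $N$-th power in $K_\lambda$.

Indeed, for $i\ge1$ we have $i>1/(q-1)$ since $q\ge3$, so $\log$ and $\exp$ are inverse isomorphisms between $1+q^i\mathcal O$ and $q^i\mathcal O$. As $q^{v+1}\mathcal O=N\cdot q\mathcal O$, every element of $1+q^{v+1}\mathcal O$ is the $N$-th power of an element of $1+q\mathcal O$.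

## 6. The symbol $[1+\zeta,\,1+s\zeta^i]$ is never trivial

**Lemma 7.** Let $s\in\mathbb Z_q$ with $v_q(s)=v$. Then $[1+\zeta,\,1+s\zeta^i]\ne1$ for every integer $i$.

*Proof.*

**Step 1 (turn the symbol into an additive pairing).** For $x,y\in\mathcal O$,
$$\frac{(1+sx)(1+sy)}{1+s(x+y)}=1+\frac{s^2xy}{1+s(x+y)}\in1+q^{2v}\mathcal O\subset1+q^{v+1}\mathcal O.$$
By (H6) this is an $N$-th power. So for fixed $\alpha\in K_\lambda^*$ the map $x\mapsto[\alpha,1+sx]$ is a homomorphism $\mathcal O\to\mu_N$. It is trivial on $q\mathcal O$, again by (H6), hence its values lie in $\mu_q$. Put $\omega=\zeta^{q^{v-1}}$ and write $[\alpha,1+sx]=\omega^{\langle\alpha,x\rangle}$ with $\langle\alpha,x\rangle\in\mathbb F_q$. Then $\langle\alpha,x\rangle$ is additive in $x$, and $\langle\alpha\beta,x\rangle=\langle\alpha,x\rangle+\langle\beta,x\rangle$. We must show that $V_i:=\langle1+\zeta,\zeta^i\rangle\ne0$.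

**Step 2 (compute $h_i:=\langle\zeta,\zeta^i\rangle$ with the product formula).** Here the first entry is a root of unity, so the other places can be handled. Choose $s^*\in\mathbb Z$ with $s^*\equiv s\pmod{q^{v+1}}$ and put $s_0=s^*/N$, so $q\nmid s_0$. Put $y=1+s^*\zeta^i\in\mathbb Z[\zeta]$. It is a unit at $\lambda$, and by (H6) $[\zeta,1+s\zeta^i]=[\zeta,y]$. For finite $w\nmid q$, $\chi_w(\zeta)=\zeta^{(\kappa_w-1)/N}$, so by (H2) $(\zeta,y)_w=\zeta^{-w(y)(\kappa_w-1)/N}$. By (H3),
$$[\zeta,y]=\zeta^{\sum_{w\nmid q}w(y)(\kappa_w-1)/N}.$$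
Since $\kappa_w\equiv1\pmod N$,
$$\prod_{w\nmid q}\kappa_w^{w(y)}\equiv1+N\sum_{w\nmid q}w(y)\frac{\kappa_w-1}N\pmod{N^2}.$$
The left side is the absolute value of the norm $\operatorname{Nm}(y)$ from $K$ to $\mathbb Q$, and this norm is positive because $K$ is totally complex. So $[\zeta,y]=\zeta^{(\operatorname{Nm}(y)-1)/N}$. Expanding $\operatorname{Nm}(y)=\prod_j(1+s^*\zeta^{ij})$ and using $N^2\mid (s^*)^2$, we get $\operatorname{Nm}(y)\equiv1+s^*\operatorname{Tr}(\zeta^i)\pmod{N^2}$. Therefore
$$[\zeta,y]=\zeta^{s_0\operatorname{Tr}(\zeta^i)}.$$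
The trace is $q^{v-1}(q-1)$, $-q^{v-1}$ or $0$ according as $\zeta^i$ has order $1$, $q$ or at least $q^2$. In the first two cases the symbol is $\omega^{s_0(q-1)}=\omega^{-s_0}$ and $\omega^{-s_0}$. So with $h:=-s_0\neq0$ in $\mathbb F_q$,
$$h_i=h\ \text{ if }q^{v-1}\mid i,\qquad h_i=0\ \text{ otherwise}. \tag{6}$$

**Step 3 (a recursion for $V_i$ from $[x,1-x]=1$).** For $0\ne z\in\mathcal O$, (H1) with $x=-sz$ gives $[-sz,1+sz]=1$. Since $[-1,\cdot]=1$,
$$\langle s,z\rangle+\langle z,z\rangle=0.$$
With $z=\zeta^i$ this gives $\langle s,\zeta^i\rangle=-\langle\zeta^i,\zeta^i\rangle=-ih_i$. Now take $z=\zeta^i(1+\zeta)=\zeta^i+\zeta^{i+1}$, which is non-zero. Using additivity in both entries,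
$$\underbrace{-ih_i-(i+1)h_{i+1}}_{\langle s,z\rangle}+\underbrace{ih_i+ih_{i+1}+V_i+V_{i+1}}_{\langle z,z\rangle}=0,$$
that is,
$$V_i+V_{i+1}=h_{i+1}. \tag{7}$$

**Step 4 (solve the recursion).** Put $g=q^{v-1}$, an odd number. By (6), $h_{i+1}=0$ unless $g\mid i+1$. So (7) gives $V_{jg+\tau}=(-1)^\tau V_{jg}$ for $0\le\tau<g$, and
$$V_{(j+1)g}=h-V_{jg+g-1}=h-V_{jg},$$
since $g-1$ is even. Thus $V_{jg}-h/2$ changes sign when $j$ increases by $1$. After $q$ steps the index has grown by $qg=N$, which is a period of $V$, and the sign has changed an odd number of times. So $V_0-h/2=-(V_0-h/2)$, hence $V_{jg}=h/2$ for all $j$, and every $V_i$ is $\pm h/2\ne0$. $\square$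

For $N=3$ one can see this directly. There $1+\zeta=-\zeta^2$, so $V_i=2h_i=2h$, and $2h=h/2$ in $\mathbb F_3$. For $N=5$ such a shortcut is not available: with $\zeta=e^{2\pi i/5}$ we have $|1+\zeta|=2\cos(\pi/5)>1$, so $1+\zeta$ is not a root of unity up to sign, and the recursion is needed. For $N=9$ the values $V_0,\dots,V_8$ are $h/2$ times $1,-1,1,1,-1,1,1,-1,1$.

## 7. The contradiction from reciprocity

**Lemma 8.** Let $A,C,B$ be pairwise coprime non-zero integers, $\varepsilon=\pm1$, $q$ an odd prime with $v=v_q(A)\ge1$, and $n\ge1$ with $q\nmid n$ and $(-1)^n=-\varepsilon$. Assume $A\equiv C\pmod r$ for every prime $r\mid B$. Put $N=q^v$ and $M=\dfrac{A^N+C^N}{A^{N/q}+C^{N/q}}$. Then the congruences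
$$A^n+B\equiv\varepsilon C^n\pmod M,\qquad B\equiv\varepsilon C^n\pmod{q^{v+1}}$$
cannot both hold.

Two examples show what the hypotheses do. Take $A=3$, $C=2$, $q=3$, $M=7$, $n=1$, $\varepsilon=1$. For $B=83$ both congruences hold, as we saw in Section 4; but $3\not\equiv2\pmod{83}$. For $B=-1$ we have $3-1=2$, and the condition on the primes of $B$ is empty; the second congruence holds modulo $3=q^v$ and fails modulo $9=q^{v+1}$. So neither the condition on $r$ can be omitted, nor $q^{v+1}$ replaced by $q^v$.

*Proof.* Suppose both congruences hold. We use the field $K=\mathbb Q(\zeta)$ of Section 5 for this $N$.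

**Step 1 (pass to one factor of $M$).** The denominator of $M$ is non-zero, since $q\mid A$ and $q\nmid C$. As $N$ is odd, $A^N+C^N=\prod_{j\bmod N}(A+\zeta^jC)$, so
$$M=\prod_{j\in(\mathbb Z/N)^*}(A+\zeta^jC).$$
Hence $\Delta:=A+\zeta C$ divides $M$ in $\mathbb Z[\zeta]$. Modulo $\Delta$ we have $A\equiv-\zeta C$, so $A^n\equiv(-1)^n\zeta^nC^n=-\varepsilon\zeta^nC^n$, and the first congruence gives
$$\varepsilon C^n(1+\zeta^n)\equiv B\pmod\Delta. \tag{8}$$
Put
$$\theta=\frac{\varepsilon C^n(1+\zeta^n)}B.$$
Since $q\nmid2n$, both $1+\zeta=(1-\zeta^2)/(1-\zeta)$ and $1+\zeta^n=(1-\zeta^{2n})/(1-\zeta^n)$ are units. Also $q\nmid BC$, because $q\mid A$.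

**Step 2 (evaluate $(\theta,\Delta)_w$ away from $q$).** The finite places $w\nmid q$ fall into four groups.

*Places $w\mid\Delta$.* No such $w$ lies above $q$, since $\Delta\equiv\zeta C\pmod q$. Also $w\nmid C$, since otherwise $w\mid A$ too. And $w\nmid B$: if $w\mid B$, then $w$ lies above a prime $r\mid B$, and $A\equiv C\pmod r$ gives $\Delta\equiv C(1+\zeta)\pmod w$, a $w$-unit. So $\theta$ is a $w$-unit, and (8) gives $\theta\equiv1\pmod w$. By (H2), $(\theta,\Delta)_w=\chi_w(\theta)^{-w(\Delta)}=1$.

*Places $w\mid C$.* Here $\Delta\equiv A\pmod w$ is a unit and $w(\theta)=n\,w(C)$. So the product of $(\theta,\Delta)_w$ over these places is $\big(\prod_{w\mid C}\chi_w(A)^{w(C)}\big)^n=1$ by (H5).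

*Places $w\mid B$.* Here $\Delta\equiv C(1+\zeta)\pmod w$ is a unit and $w(\theta)=-w(B)$. The product over these places is
$$\prod_{w\mid B}\chi_w(C)^{-w(B)}\cdot\prod_{w\mid B}\chi_w(1+\zeta)^{-w(B)}.$$
The first factor is $1$ by (H5). The second is $\prod_{w\mid B}(B,1+\zeta)_w^{-1}$ by (H2). Apply (H3) to the pair $(B,1+\zeta)$: at finite $w\nmid qB$ both entries are units and the symbol is $1$, so $[B,1+\zeta]\prod_{w\mid B}(B,1+\zeta)_w=1$. Hence the second factor equals $[B,1+\zeta]$.

*All other $w\nmid q$.* Both entries are units and the symbol is $1$.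

So (H3) for the pair $(\theta,\Delta)$ gives
$$[\theta,\Delta]\,[B,1+\zeta]=1. \tag{9}$$

**Step 3 (simplify at $q$ with the second congruence).** We have $\varepsilon C^n/B\in1+q^{v+1}\mathbb Z_q$, which is an $N$-th power in $K_\lambda$ by (H6). So $[\theta,\Delta]=[1+\zeta^n,\Delta]$. With $s=A/C$ we have $v_q(s)=v$ and $\Delta=\zeta C(1+s\zeta^{-1})$. Hence
$$[\theta,\Delta]=[1+\zeta^n,\zeta]\,[1+\zeta^n,C]\,[1+\zeta^n,1+s\zeta^{-1}]. \tag{10}$$

*First factor.* By (H1), $[1+\zeta^n,-\zeta^n]=1$, so $[1+\zeta^n,\zeta]^n=1$. As $q\nmid n$ and the symbol lies in $\mu_N$, $[1+\zeta^n,\zeta]=1$.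

*Second factor.* By (H4), $[1+\zeta^n,C]=\sigma_n[1+\zeta,C]=[1+\zeta,C]^n=[1+\zeta,C^n]$. Since $C^n$ is $\varepsilon B$ times an $N$-th power, and $[\cdot,\varepsilon]=1$, this equals $[1+\zeta,B]=[B,1+\zeta]^{-1}$.

**Step 4 (contradiction).** Insert this into (9): the second factor of (10) cancels $[B,1+\zeta]$, and
$$[1+\zeta^n,\,1+s\zeta^{-1}]=1.$$
Let $nn^*\equiv1\pmod N$ and apply $\sigma_{n^*}$, using (H4) and $s\in\mathbb Q$: $[1+\zeta,\,1+s\zeta^{-n^*}]=1$. This contradicts Lemma 7. $\square$

## 8. Bounding $n$: choosing $d$ so that $a^d$ and $c^d$ fit Lemma 8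

To use Lemma 8 we must arrange that $q\nmid n$, that the parity is right, and that $A\equiv C$ modulo the primes of $B$. None of these holds for $(a,c,n)$ itself. We therefore write $n=dn'$ with $d$ from a fixed finite set, and use $A=a^d$, $C=\pm c^d$, and $n'$ in place of $n$. The exponents $n$ for which $d$ cannot be kept in a finite set are those divisible by a high power of $2$ or of $q$. For $\varepsilon=1$ the divisibility argument of Section 4 excludes them; for $\varepsilon=-1$ it excludes those divisible by a high power of $q$ but not of $2$. For $\varepsilon=-1$ and $n$ divisible by a high power of $2$ we shall compare both sides modulo a power of $2$.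

**Proof of Proposition 4.** The congruence $a^n+B\equiv\varepsilon c^n$ is equivalent to $c^n+(-\varepsilon B)\equiv\varepsilon a^n$. So $(a,c,B)$ may be replaced by $(c,a,-\varepsilon B)$.

**Step 1 (the case $|a|=1$ or $|c|=1$).** By symmetry let $|a|=1<|c|$. Take a prime $p\mid c$, an $E\ge1$ with $p^E>|B|+1$, a prime $p'\nmid c$, and put $m=p^Ep'$, $n_0=E$. If $n\ge E$, then $p^E\mid a^n+B$. Since $|a^n+B|\le|B|+1<p^E$, we get $a^n+B=0$. Then $p'\mid c^n$, a contradiction.

From now on $|a|,|c|>1$. As $\gcd(a,c)=1$, they are not both powers of $2$ up to sign, so some odd prime divides $ac$. By symmetry let $q\mid a$ with $q$ an odd prime. Then $q\nmid cB$, and $|a|\ne|c|$, so (4) holds.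

**Step 2 (the modulus).** Let $h=\operatorname{lcm}\{r-1:r\mid B\text{ prime}\}$, with $h=1$ if $|B|=1$. Choose $U,G\ge1$ such that
$$2^{2^U}>|B|+1,\quad2^{U+2}>|B|+2,\quad2^{q^G}>|B|+1,\quad q^{G+1}>2^{q-1},$$
and such that some prime $p_0\nmid c$ divides $a^{2^U}-1$. The last condition can be met: the numbers $a^{2^i}+1$, $i\ge1$, are at least $5$ and not divisible by $4$, so each has an odd prime divisor. For $i<j$, $a^{2^i}+1$ divides $a^{2^j}-1$, so the gcd of $a^{2^i}+1$ and $a^{2^j}+1$ divides $2$, and the odd prime divisors for different $i$ are different. So one of them, for some $i$, does not divide $c$, and $a^{2^i}+1\mid a^{2^U}-1$ for all $U>i$.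

Let
$$\mathcal D=\{2^uq^gh':0\le u<U,\ 0\le g<G,\ h'\mid h\},\qquad E=\max\big(U+2,\ G+1,\ v_q(a)\max\mathcal D+1\big).$$
For $d\in\mathcal D$ and $\delta=\pm1$ let $M_{d,\delta}$ be the number $M$ of Lemma 8 for $A=a^d$, $C=\delta c^d$. Let $m$ be the product of the absolute values of
$$2^{U+2},\ \ p_0,\ \ q^E,\ \ B,\ \ a^{2^U}-c^{2^U},\ \ a^{q^G}-c^{q^G},\ \ a^{2^uq^G}+c^{2^uq^G}\ (0\le u<U),\ \ M_{d,\delta}\ (d\in\mathcal D,\ \delta=\pm1).$$
All are non-zero because $|a|\ne|c|$. Put $n_0=E$. Suppose that $n\ge E$ and $a^n+B\equiv\varepsilon c^n\pmod m$; we derive a contradiction. Let $u=v_2(n)$ and $g=v_q(n)$. Since $q^E\mid a^n$, the congruence (5) holds: $B\equiv\varepsilon c^n\pmod{q^E}$.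

First let $\varepsilon=1$, or $\varepsilon=-1$ and $u<U$ (Steps 3 to 6).

**Step 3 ($u<U$ and $g<G$).** For $\varepsilon=-1$ the first is assumed. For $\varepsilon=1$, if $2^U\mid n$, then $a^{2^U}-c^{2^U}$ divides $a^n-c^n$ and $m$, hence divides $B\neq0$. By (4) its absolute value is at least $2^{2^U}-1>|B|$, a contradiction. Now suppose $q^G\mid n$. If $\varepsilon=1$, then $a^{q^G}-c^{q^G}$ divides $B$ in the same way. If $\varepsilon=-1$, put $D=2^uq^G$; then $n/D$ is an odd integer, so $a^D+c^D\mid a^n+c^n$, and $a^D+c^D$ divides $B$. By (4) the absolute value of the divisor is at least $2^{q^G}-1>|B|$ in both cases, a contradiction.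

**Step 4 (the choice of $d$).** Let $h'$ be the largest divisor of $\gcd(n,h)$ coprime to $2q$, and put $d=2^uq^gh'\in\mathcal D$. The three factors are pairwise coprime divisors of $n$, so $d\mid n$, and $n'=n/d$ is odd and prime to $q$. Put $A=a^d$ and $C=\varepsilon c^d$. As $n'$ is odd, $C^{n'}=\varepsilon c^n$, so
$$A^{n'}+B\equiv C^{n'}\pmod m.$$

**Step 5 ($A\equiv C$ modulo every prime $r\mid B$).** For $r=2$ this holds since $a,c$ are odd. Let $r$ be odd and put $y=a/c\in\mathbb F_r^*$. As $r\mid B\mid m$, we have $y^n=\varepsilon$. So the order of $y$ divides $2n$, and it divides $r-1$, hence $h$. It divides $2d$: at the prime $2$ its valuation is at most $v_2(2n)=u+1=v_2(2d)$; at $q$ it is at most $v_q(n)=g=v_q(2d)$; at any other prime it is at most the minimum of the valuations of $n$ and $h$, which is that of $h'$. So $x:=A/C=\varepsilon y^d\in\mathbb F_r^*$ satisfies $x^2=y^{2d}=1$, and $x^{n'}=\varepsilon^{n'}y^n=\varepsilon\cdot\varepsilon=1$. As $n'$ is odd, $x=1$.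

**Step 6 (apply Lemma 8).** $A,C,B$ are pairwise coprime, and $M_{d,\varepsilon}\mid m$. Since $v_q(A)+1=d\,v_q(a)+1\le E$, (5) gives $B\equiv C^{n'}\pmod{q^{v_q(A)+1}}$. All hypotheses of Lemma 8 hold with its $\varepsilon$ equal to $1$ and its $n$ equal to the odd number $n'$, and both congruences hold. This is the contradiction.

It remains to treat $\varepsilon=-1$ and $u\ge U$, that is, $2^U\mid n$.

**Step 7 (the $2$-part determines $B$).** For odd $x$, $x^n\equiv1\pmod{2^{U+2}}$, because $x^{2^U}\equiv1\pmod{2^{U+2}}$ for $U\ge1$. For even $x$, $x^n\equiv0\pmod{2^{U+2}}$, because $n\ge U+2$.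

Suppose $ac$ is even. Then exactly one of $a,c$ is even, and $a^n+B\equiv-c^n$ gives $B\equiv-1\pmod{2^{U+2}}$. As $|B+1|<2^{U+2}$, we get $B=-1$. Since $2^U\mid n$, $a^n\equiv1\pmod{p_0}$, so $c^n\equiv-a^n-B\equiv0\pmod{p_0}$, which contradicts $p_0\nmid c$.

So $ac$ is odd, $B\equiv-2\pmod{2^{U+2}}$, and $|B+2|<2^{U+2}$ gives $B=-2$.

**Step 8 ($B=-2$: bound $g$, then apply Lemma 8).** Suppose $q^G\mid n$. By (5), and since $G+1\le E$, $c^n\equiv2\pmod{q^{G+1}}$. Raise this to the power $q-1$. The left side becomes $1$, since $q^G(q-1)$ divides $n(q-1)$. So $2^{q-1}\equiv1\pmod{q^{G+1}}$, which contradicts $0<2^{q-1}-1<q^{G+1}$. Hence $g<G$.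

Put $d=q^g\in\mathcal D$, $A=a^d$, $C=c^d$ and $n'=n/d$, which is even and prime to $q$. Then $A^{n'}+B\equiv-C^{n'}\pmod{M_{d,1}}$, and $B\equiv-C^{n'}\pmod{q^{v_q(A)+1}}$ by (5). The numbers $A,C$ are odd, so $A,C,B$ are pairwise coprime and $A\equiv C\pmod2$, and $2$ is the only prime dividing $B$. This contradicts Lemma 8 with $\varepsilon=-1$ and the even exponent $n'$. $\square$

With Propositions 3 and 4 proved, the proof of Theorem 1 in Section 2 is complete.

## 9. Non-negative exponents and $|b_i|=1$

**Proof of Theorem 2.** We split the tuples $(n,k)$ into finitely many classes, find a modulus for each class, and multiply these moduli. This suffices, since a multiple of a good modulus is good.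

**Step 1 (tuples with $n\ge1$).** Classify them by $I=\{i:|b_i|>1,\ k_i\ge1\}$ and $\delta=\prod_{|b_i|=1}b_i^{k_i}=\pm1$. In such a class
$$tb^k=(\delta t)\prod_{i\in I}b_i^{k_i},\qquad k_i\ge1\ \text{ for }i\in I.$$
Also $\gcd(a,c,\delta t\prod_{i\in I}b_i)=1$, since it divides $\gcd(a,c,tb_1\cdots b_\ell)$. So Theorem 1 applies with $\delta t$ and the $b_i$, $i\in I$; the case $I=\emptyset$ is allowed there.

**Step 2 (tuples with $n=0$).** The congruence and the equation are $tb^k\equiv\varepsilon-1$ and $tb^k=\varepsilon-1$, with $\varepsilon-1\in\{0,-2\}$. For each $\delta=\pm1$ apply Lemma 5 with $\delta t$ and those $b_i$ with $|b_i|>1$; it allows exponents $k_i\ge0$. $\square$
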